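# Operators with the cellular indecomposable property and Fredholm index $-N$

## The guess: only the indices $0$ and $-1$

Suppose that any two nontrivial invariant subspaces of an operator meet. The first guess about its Fredholm index is that it can be $0$ or $-1$ and nothing else. Index $-2$ suggests that the operator contains two independent copies of something like a shift, and two independent copies should give two invariant subspaces with nothing in common. Let us fix the words and test this guess.

Throughout, $H$ is a complex, separable, infinite-dimensional Hilbert space and $B(H)$ is the algebra of bounded operators on it.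

**Definition (CIP).** An operator $T\in B(H)$ has the *cellular indecomposable property* (CIP) if any two nontrivial closed invariant subspaces $M_1,M_2$ of $T$ (that is, different from $\{0\}$ and $H$) satisfy $M_1\cap M_2\ne\{0\}$.

Since $T$ and $T-\lambda$ have the same invariant subspaces, (CIP) passes from $T$ to $T-\lambda$ for every $\lambda\in\mathbb C$.

**Definition (Fredholm index).** An operator $A$ is Fredholm if its kernel is finite-dimensional and its range is closed and of finite codimension. Then
$$\operatorname{ind}A=\dim\ker A-\dim\ker A^*=\dim\ker A-\operatorname{codim}\operatorname{ran}A .$$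
We use three textbook facts: invertible operators have index $0$; a product of Fredholm operators is Fredholm and $\operatorname{ind}(AB)=\operatorname{ind}A+\operatorname{ind}B$; the Fredholm operators form an open set on which the index is locally constant.

Now the simple cases. Let $H^2=H^2(\mathbb D)$ be the Hardy space and $M_\zeta$ the shift, that is, multiplication by $\zeta$.

*Index $-1$ and $0$.* By Beurling's theorem each nonzero closed invariant subspace of $M_\zeta$ is $\theta H^2$ with $\theta$ inner. Two of them, $\theta_1H^2$ and $\theta_2H^2$, both contain $\theta_1\theta_2\neq0$. So $M_\zeta$ has (CIP), and its index is $-1$. Also $M_\zeta-2$ has (CIP) and is invertible, so its index is $0$.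

*Positive index.* The backward shift $M_\zeta^*$ has index $+1$. It has an eigenvector for every $\lambda\in\mathbb D$, and two eigenlines with different eigenvalues meet only in $0$, so (CIP) fails. The same happens in general. If $\operatorname{ind}(T-\lambda)>0$, then $\operatorname{ind}(T-\lambda')>0$ for all $\lambda'$ near $\lambda$, so all these $\lambda'$ are eigenvalues, and two eigenlines with distinct eigenvalues violate (CIP). Hence:

(i) *if $T$ has (CIP) and $T-\lambda$ is Fredholm, then $\operatorname{ind}(T-\lambda)\le0$.*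

*Index $-2$.* The obvious candidates are $M_\zeta\oplus M_\zeta$ and $M_\zeta^2=M_{\zeta^2}$. The first has the invariant subspaces $H^2\oplus0$ and $0\oplus H^2$. The second has the even functions and the odd functions. Both operators fail (CIP).

There is also a general reason to be suspicious. Suppose $T-\lambda$ is Fredholm with index at most $-2$. If $x$ were a cyclic vector, write $p(t)=p(\lambda)+(t-\lambda)q(t)$ for a polynomial $p$. Then $p(T)x\in\mathbb Cx+\operatorname{ran}(T-\lambda)$. This sum is closed, so it would be all of $H$, and the range would have codimension at most $1$. But its codimension is at least $2$. So no single vector generates $H$, each $x$ generates a proper invariant subspace $[x]$, and (CIP) demands that all these subspaces meet one another.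

The question whether the index of a CIP operator can be $-2$ or smaller is taken from "On the Cellular Indecomposable Property of Semi-Fredholm Operators" (https://camath.fudan.edu.cn/cambcn/ch/reader/create_pdf.aspx?file_no=33B610&flag=1). The guess is wrong.

**Theorem 1.** For every integer $N\ge1$ there is an operator $T$ on a separable infinite-dimensional Hilbert space $H$ such that

* any two nonzero closed $T$-invariant subspaces have nonzero intersection (so $T$ has (CIP));
* $T-\frac12$ is Fredholm with $\operatorname{ind}(T-\frac12)=-N$, and $T-2$ is invertible.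

Since (CIP) passes from $T$ to $T-\frac12$ and $T-2$, every integer $\le0$ is the index of a Fredholm CIP operator. With (i), the set of Fredholm indices of CIP operators is exactly $\{0,-1,-2,\dots\}$. The case $N=2$ gives index $-2$.

## Multiplication by $w^N$ on sectors, and the rotation that spoils it

A natural way to get index $-N$ is to let $T$ be multiplication by $w^N$ on a Hilbert space of analytic functions, such that $\lambda$ has $N$ preimages under $w\mapsto w^N$ in the domain. For each root $\nu$ of $\nu^N=\lambda$, the operator "multiplication by $w-\nu$" should have range $\{f:f(\nu)=0\}$, of codimension one, and the index of the product is then $-N$.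

What goes wrong is symmetry. Let $N\ge2$, $\omega=e^{2\pi i/N}$, and suppose that the space contains $1$ and $w$ and that $f(w)\mapsto f(\omega w)$ is a bounded operator on it. Then $\{f:f(\omega w)=f(w)\}$ and $\{f:f(\omega w)=\omega f(w)\}$ are closed, invariant under multiplication by $w^N$, and meet only in $0$. The first contains $1$ and the second contains $w$. So (CIP) fails. This is the even/odd splitting of $M_{\zeta^2}$ again.

Two repairs suggest themselves, and each one alone fails.

* Use $N$ disjoint sectors $\Omega_0,\dots,\Omega_{N-1}$, each mapped by $w^N$ onto the right half-disc, with no relation between the values on different sectors. For $N\ge 2$ the operator is then a direct sum, and the functions supported on $\Omega_0$ and those supported on $\Omega_1$ violate (CIP).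
* Couple the sectors by requiring that $f$ have one and the same asymptotic expansion at $0$ in all of them. If the domain is the union of the $N$ sectors and the norm treats them alike, the rotation still acts and (CIP) still fails.

So the domain should contain a piece that breaks the rotation.

## A petal over the left half-plane, and the exponents $1<\frac32<\frac74<2<4$

Add to the $N$ sectors one thin petal $\Omega'$, on which $w^N$ is injective and takes values in the left half-plane, near the negative axis. In the plane of $z=w^N$ we see $N$ sheets over the right half-disc and a single sheet over a petal on the left. All pieces touch only at $0$. The index at $\lambda=\frac12$ counts sheets, hence is $-N$. Over the petal there is one sheet, so functions supported on $\Omega'$ should behave like $H^2$ with the shift, where Beurling's theorem gives (CIP). The plan is therefore: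

1. every nonzero invariant subspace contains a nonzero function supported on the petal;
2. two invariant subspaces of functions supported on the petal meet, by Beurling.

For (1) we want a function of $T$ that acts as a cut-off: it multiplies $f$ by $0$ over the right half-disc and by some zero-free $h(w^N)$ over the petal. For the result to be nonzero we need that $f$ does not vanish identically on the petal, for every $f\neq0$ in $H$. So the coupling at $0$ must be strong enough that a function zero on the petal is zero everywhere, and weak enough that functions zero on all the sectors, but not on the petal, exist.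

What makes both possible is that the flatness that a nonzero analytic function can have at the vertex of a sector depends on the opening. In the sector $|\arg z|<\alpha$ the function $\exp(-z^{-q})$ with $q\alpha<\frac\pi2$ satisfies $|\exp(-z^{-q})|\le e^{-\cos(q\alpha)|z|^{-q}}$. So flatness of order $q$ occurs whenever $q<\frac{\pi}{2\alpha}$. Above this threshold the Phragmén–Lindelöf principle forces the function to vanish; we shall prove the one case that we need. The thresholds $\frac\pi{2\alpha}$, in the variable $z=w^N$, are as follows.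

* Right half-disc, $\alpha=\frac\pi2$: threshold $1$.
* A sector $\Gamma$ around the petal, $\alpha=\frac\pi4$: threshold $2$.
* The petal, inside $|\arg(-z)|<\frac\pi8$: threshold $4$.

We choose the coupling so that functions with zero asymptotic expansion at $0$ are flat of order $\frac32$. Since $\frac32>1$, such functions vanish on the sectors. Since $\frac32<4$, they need not vanish on the petal. The cut-off will be a contour integral around the petal along $\partial\Gamma$, which passes through the spectral point $0$. The resolvent there will be at most of size $e^{C|s|^{-3/2}}$ up to a power of $|s|$, and we damp it by a function $h$ flat of order $\frac74$, which is available on $\Gamma$ because $\frac74<2$.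

## The space $H$: common expansions at $0$ with bounds $(n!)^{2/(3N)}$

Fix $N\ge1$. This section builds $H$ and $T$.

**The weights.** Put
$$\delta=\frac2{3N},\qquad \tau=\frac1\delta=\frac{3N}2,\qquad m_n=(n!)^\delta .$$
Then $m_0=1$, $m_n$ is nondecreasing, and $m_km_l\le m_{k+l}$ because $k!\,l!\le(k+l)!$. For $x\ge0$ let $\Lambda(x)=\sum_{l\ge0}x^l/m_l$. With $y=x^\tau$, so that $x=y^\delta$,
$$\frac{x^l}{m_l}=\Big(\frac{y^l}{l!}\Big)^\delta=2^{-\delta l}\Big(\frac{(2y)^l}{l!}\Big)^\delta\le2^{-\delta l}e^{2\delta y},\qquad\text{hence}\qquad\Lambda(x)\le Ce^{2\delta x^\tau}.\tag{1}$$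

**The domains.** For $0\le j<N$ let
$$\Omega_j=\Big\{0<|w|<1,\ \big|\arg w-\tfrac{2\pi j}N\big|<\tfrac\pi{2N}\Big\},$$
and let
$$\Omega'=\chi(\mathbb D),\qquad\chi(\zeta)=e^{i\pi/N}\Big(\frac{1-\zeta}2\Big)^{1/(4N)}\quad\text{(principal branch)}.$$
The function $\chi$ is continuous on $\overline{\mathbb D}$ and vanishes only at $\zeta=1$. Since
$$\chi^{4N}=\frac{1-\zeta}2,\tag{2}$$
$\chi$ is injective, so it maps $\mathbb D$ conformally onto $\Omega'$. For $\zeta\in\mathbb D$ the point $v=\frac{1-\zeta}2$ satisfies $|v-\frac12|<\frac12$, so $0<|v|<1$ and $|\arg v|<\frac\pi2$. Hence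
$$\Omega'\subset\Big\{0<|w|<1,\ \big|\arg w-\tfrac\pi N\big|<\tfrac\pi{8N}\Big\}.$$
Modulo $2\pi$, the number $N\arg w$ lies in $(-\frac\pi2,\frac\pi2)$ for $w\in\Omega_j$ and in $(\frac{7\pi}8,\frac{9\pi}8)$ for $w\in\Omega'$. The $N+1$ domains are disjoint. Let $U$ be their union.

**The space $\mathcal L$ without coupling.** Let $\mathcal L$ consist of the analytic $f$ on $U$ with
$$\|f\|_{\mathcal L}^2=\sum_j\int_{\Omega_j}|f|^2\,dA+\|f\circ\chi\|_{H^2(\mathbb D)}^2<\infty .$$
This is a finite direct sum of Bergman spaces and a copy of $H^2(\mathbb D)$, so it is a separable Hilbert space with continuous point evaluations. It contains $1$, and $\|\varphi f\|_{\mathcal L}\le\sup_U|\varphi|\,\|f\|_{\mathcal L}$ for bounded analytic $\varphi$ on $U$. In particular multiplication by $w$ is a contraction on $\mathcal L$.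

**The space $H$ with coupling.** We want functions $f$ with an expansion $f\sim\sum a_kw^k$ at $0$, the same in all pieces, whose $n$-th remainder, divided by $w^n$, has norm controlled by $m_n$. It is convenient to record the remainders. Let $H$ be the set of sequences $r=(r_n)_{n\ge0}$ in $\mathcal L$ with
$$r_n-w\,r_{n+1}=a_n\cdot1\ \text{ for some }a_n\in\mathbb C\quad(n\ge0),\qquad\|r\|_H^2=\sum_nm_n^{-2}\|r_n\|_{\mathcal L}^2<\infty.\tag{3}$$
Each condition $r_n-wr_{n+1}\in\mathbb C1$ is closed, being the preimage of a finite-dimensional subspace under a continuous map. So $H$ is a closed subspace of a separable Hilbert space. With $f=r_0$, iterating (3) gives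
$$f=\sum_{k<n}a_kw^k+w^nr_n\qquad(n\ge0).\tag{4}$$

The next claim lets us treat the elements of $H$ as functions.

**Claim A.** Let $r\in H$ and $f=r_0$. If $f=0$ on $\Omega_0$, then all $a_k=0$, and hence $r_n=w^{-n}f$ on $U$ for all $n$.

*Proof.* Otherwise let $a_k$ be the first nonzero coefficient. On $\Omega_0$, (4) with $n=k+1$ reads $0=a_kw^k+w^{k+1}r_{k+1}$, so $r_{k+1}=-a_k/w$ there. But $\int_{\Omega_0}|w|^{-2}dA=\frac\pi N\int_0^1\frac{d\rho}\rho=\infty$, contradicting $r_{k+1}\in\mathcal L$. With all $a_k=0$, (4) gives $r_n=w^{-n}f$; note $0\notin U$. $\square$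

If two sequences in $H$ have the same $r_0$, Claim A applied to their difference shows that they are equal. So we regard $H$ as a space of functions $f$ on $U$ and write $r_n=R_nf$, $a_n=a_n(f)$. Since $m_0=1$, we have $\|f\|_{\mathcal L}\le\|f\|_H$, and point evaluations are continuous on $H$.

**Three examples.** The constant $1$ is in $H$, with sequence $(1,0,0,\dots)$.

If $\mu\notin\overline U$, then $\frac1{w-\mu}\in H$ with $r_n=\frac{\mu^{-n}}{w-\mu}$. Indeed
$$r_n-wr_{n+1}=\mu^{-n-1}\frac{\mu-w}{w-\mu}=-\mu^{-n-1},$$
and $\sum m_n^{-2}|\mu|^{-2n}<\infty$.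

The function equal to $1$ on $\Omega'$ and to $0$ on all $\Omega_j$ is in $\mathcal L$ but not in $H$. By Claim A its $2N$-th remainder would be $w^{-2N}$ on $\Omega'$, and $|\chi|^{-2N}=|\frac{1-\zeta}2|^{-1/2}$ is not in $L^2(\mathbb T)$. This is the coupling at work.

**The operators.** Multiplication $Sf=wf$ corresponds to $(r_0,r_1,\dots)\mapsto(wr_0,r_0,r_1,\dots)$. The new sequence satisfies (3): the first difference is $wr_0-wr_0=0$ and the others are the old ones. Since $m_n$ is nondecreasing,
$$\|Sf\|_H^2=\|wr_0\|_{\mathcal L}^2+\sum_{n\ge1}m_n^{-2}\|r_{n-1}\|_{\mathcal L}^2\le2\|f\|_H^2 .$$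
So $S\in B(H)$, all polynomials lie in $H$, and $\dim H=\infty$. Put
$$T=S^N,\qquad\text{multiplication by }w^N .$$

## Division by $w-\nu$ inside $H$

Both the index and the resolvent require dividing by $w-\nu$. The next lemma says that if the quotient is in $\mathcal L$, it is automatically in $H$, with a bound. The factor $\Lambda(1/|\nu|)$ in this bound is the source of the resolvent growth.

**Lemma 1.** Let $\nu\ne0$, $f\in H$, $g\in\mathcal L$ and $(w-\nu)g=f$ on $U$. Then $g\in H$ and
$$\|g\|_H\le\Lambda(1/|\nu|)\big(\|g\|_{\mathcal L}+|\nu|^{-1}\|f\|_H\big).$$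

*Proof.* **Step 1: guess the remainders of $g$.** If $g$ has coefficients $g_k$ and remainders $\rho_n$, comparing coefficients and remainders in $(w-\nu)g=f$ suggests $g_{k-1}-\nu g_k=a_k$ and $\rho_{n-1}-\nu\rho_n=R_nf$, where $a_k=a_k(f)$. So we *define*
$$g_{-1}=0,\quad g_k=\nu^{-1}(g_{k-1}-a_k)\ (k\ge0);\qquad\rho_0=g,\quad\rho_n=\nu^{-1}(\rho_{n-1}-R_nf)\in\mathcal L\ (n\ge1).$$

**Step 2: check the algebraic condition (3).** First we show by induction that
$$(w-\nu)\rho_n=R_nf-g_{n-1}\qquad(n\ge0).\tag{5}$$
For $n=0$ this is $(w-\nu)g=f$. If it holds for $n$, then, using $R_nf=a_n+wR_{n+1}f$,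
$$(w-\nu)\rho_{n+1}=\nu^{-1}\big(R_nf-g_{n-1}-(w-\nu)R_{n+1}f\big)=\nu^{-1}(a_n-g_{n-1})+R_{n+1}f=R_{n+1}f-g_n .$$
Now use (5) for $n+1$ and $\nu\rho_{n+1}=\rho_n-R_{n+1}f$:
$$\rho_n-w\rho_{n+1}=\rho_n-(w-\nu)\rho_{n+1}-\nu\rho_{n+1}=\rho_n-(R_{n+1}f-g_n)-(\rho_n-R_{n+1}f)=g_n .$$
This is a constant, as required.

**Step 3: bound the norm.** Unwinding the recursion, $\rho_n=\nu^{-n}g-\sum_{k=1}^n\nu^{-(n-k+1)}R_kf$. Since $m_n^{-1}\le m_k^{-1}m_{n-k}^{-1}$,
$$m_n^{-1}\|\rho_n\|_{\mathcal L}\le\frac{|\nu|^{-n}}{m_n}\|g\|_{\mathcal L}+|\nu|^{-1}\sum_{k=1}^n\frac{|\nu|^{-(n-k)}}{m_{n-k}}\cdot\frac{\|R_kf\|_{\mathcal L}}{m_k}.$$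
Take $\ell^2$-norms in $n$. The sequence $(|\nu|^{-l}/m_l)_l$ has $\ell^1$-norm $\Lambda(1/|\nu|)$, which dominates its $\ell^2$-norm; this handles the first term. The second term is $|\nu|^{-1}$ times a convolution of this sequence with a sequence of $\ell^2$-norm at most $\|f\|_H$. By Young's inequality $\|a*b\|_{\ell^2}\le\|a\|_{\ell^1}\|b\|_{\ell^2}$ it contributes at most $|\nu|^{-1}\Lambda(1/|\nu|)\|f\|_H$. $\square$

## The index of $T-\frac12$ is $-N$

**Step 1: $S-\nu$ has index $-1$ for $\nu\in\Omega_j$.** If $(w-\nu)f=0$ then $f=0$ off $\nu$, hence $f=0$; so $S-\nu$ is injective. Its range lies in $\{f\in H:f(\nu)=0\}$. Conversely let $f\in H$ with $f(\nu)=0$, and let $g=f/(w-\nu)$, which is analytic on $U$. On a small closed disc about $\nu$ in $\Omega_j$ the function $g$ is bounded. Off this disc, $1/(w-\nu)$ is bounded on $U$; in particular it is bounded and analytic on $\Omega'$. So $g\in\mathcal L$, and $g\in H$ by Lemma 1. Thus the range of $S-\nu$ is the kernel of the continuous functional $f\mapsto f(\nu)$, which is nonzero because $1\in H$. So the range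 is closed of codimension $1$, and $S-\nu$ is Fredholm of index $-1$.

**Step 2: multiply.** The $N$ roots of $\nu^N=\frac12$ are $\nu_j=2^{-1/N}e^{2\pi ij/N}\in\Omega_j$, and $T-\frac12=\prod_j(S-\nu_j)$. By additivity of the index, $T-\frac12$ is Fredholm with
$$\operatorname{ind}(T-\tfrac12)=-N.\tag{6}$$

## A function in $H$ that vanishes on the petal is zero

**Lemma 2.** If $f\in H$ and $f=0$ on $\Omega'$, then $f=0$.

*Proof.* **Step 1: the expansion of $f$ is zero.** Otherwise let $a_k$ be the first nonzero coefficient and put $n=k+2N$. On $\Omega'$, (4) gives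
$$R_nf=-w^{-n}\sum_{k\le i<n}a_iw^i=-a_kw^{-2N}\Big(1+\sum_{k<i<n}\frac{a_i}{a_k}w^{i-k}\Big).$$
The bracket tends to $1$ as $w\to0$. The right side, composed with $\chi$, is continuous on $\overline{\mathbb D}\setminus\{1\}$, so it gives the boundary values of $R_nf\circ\chi$. Hence for $\zeta\in\mathbb T\setminus\{1\}$ near $1$, by (2),
$$|R_nf\circ\chi|\ge\tfrac{|a_k|}2|\chi|^{-2N}=\tfrac{|a_k|}2\Big|\tfrac{1-\zeta}2\Big|^{-1/2}.$$
The square of the right side is not integrable near $\zeta=1$, contradicting $R_nf\circ\chi\in H^2$. So all $a_k=0$, and $R_nf=w^{-n}f$ on $U$.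

**Step 2: $f$ is flat of order $\tau$ in each $\Omega_j$.** From Step 1 and the definition of the norm,
$$\|w^{-n}f\|_{L^2(\Omega_j)}\le m_n\|f\|_H\qquad(n\ge0).$$
To pass to pointwise bounds we shrink the sector. Let $a'=\frac{2\pi}{5N}$, $\kappa=\sin\frac\pi{10N}$, and let $|\arg w-\frac{2\pi j}N|<a'$, $0<|w|<\frac12$. The open disc $\Delta$ with center $w$ and radius $\kappa|w|$ is seen from $0$ under the half-angle $\frac\pi{10N}$, and $\frac{2\pi}{5N}+\frac\pi{10N}=\frac\pi{2N}$. Its points are nonzero and have modulus $<2|w|<1$. So $\Delta\subset\Omega_j$. On $\Delta$ we have $|f(u)|=|u|^n|u^{-n}f(u)|\le(2|w|)^n|u^{-n}f(u)|$. By the mean value property and Cauchy–Schwarz,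
$$|f(w)|\le\frac1{\sqrt\pi\,\kappa|w|}\|f\|_{L^2(\Delta)}\le\frac1{\sqrt\pi\,\kappa|w|}(2|w|)^nm_n\|f\|_H .$$
Choose $n=\lfloor(4|w|)^{-\tau}\rfloor$. Since $\delta\tau=1$, $n^\delta\le(4|w|)^{-1}$, so $m_n\le n^{\delta n}\le(4|w|)^{-n}$ (trivially if $n=0$, with $0^0=1$). Hence $(2|w|)^nm_n\le2^{-n}$. Since $n>(4|w|)^{-\tau}-1$,
$$|f(w)|\le C|w|^{-1}2^{-n}\le C'|w|^{-1}e^{-c|w|^{-\tau}},\qquad c=4^{-\tau}\log2>0.\tag{7}$$

**Step 3: this flatness is above the threshold of the sector.** Put $p=\frac\pi{2a'}=\frac{5N}4$; then $p<\tau=\frac{6N}4$. The map $\xi=(we^{-2\pi ij/N})^{-p}$ takes the truncated sector of Step 2 conformally onto $\{\operatorname{Re}\xi>0,\ |\xi|>2^p\}$. Let $F(\xi)=f(w)$. By (7),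
$$|F(\xi)|\le C'|\xi|^{1/p}e^{-c|\xi|^{\tau/p}},\qquad\frac\tau p=\frac65>1 .$$
Let $R=2^p+1$, so that the half-plane $\operatorname{Re}\xi\ge R$ lies in the domain of $F$, and let $B=\sup_{\operatorname{Re}\xi\ge R}|F|<\infty$. For each $t>0$ the function $F(\xi)e^{t\xi}$ is bounded on $\operatorname{Re}\xi\ge R$, because $|\xi|^{6/5}$ beats $t|\xi|$. On the line $\operatorname{Re}\xi=R$ its modulus is at most $Be^{tR}$. By the Phragmén–Lindelöf principle (a bounded analytic function on a half-plane, continuous up to the boundary line, is bounded by its supremum there),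
$$|F(\xi)|\le Be^{-t(\operatorname{Re}\xi-R)}\qquad(\operatorname{Re}\xi>R).$$
Letting $t\to\infty$ gives $F=0$ there. So $f$ vanishes on an open subset of the connected set $\Omega_j$, hence on $\Omega_j$, for each $j$. Together with $f=0$ on $\Omega'$ this gives $f=0$. $\square$

## The resolvent of $T$ outside a star-shaped compact set

We need three things: where $s-T$ is invertible, how large the inverse is, and that the inverse preserves every $T$-invariant subspace.

**Step 1: the set $K$.** Let $K=\overline{\{u^N:u\in U\}}$. On $\Omega'$ we have $\chi^N=-v^{1/4}$ with $v=\frac{1-\zeta}2$. So $K$ is the closure of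
$$\{0<|z|<1,\ \operatorname{Re}z>0\}\ \cup\ \{-v^{1/4}:|v-\tfrac12|<\tfrac12\}.$$
Both sets are invariant under $z\mapsto tz$ for $0<t<1$. For the second, $t\cdot(-v^{1/4})=-(t^4v)^{1/4}$, and the disc $|v-\frac12|<\frac12$ is convex with $0$ on its boundary. So $K\subset\overline{\mathbb D}$ is compact, contains $0$, and is star-shaped about $0$. If $s\notin K$, then $rs\notin K$ for all $r\ge1$, so $s$ is joined outside $K$ to the region $|z|>1$. Hence $\mathbb C\setminus K$ is connected.

**Step 2: the resolvent of $S$.** Let $\mu\notin\overline U$; then $\mu\ne0$. Clearly $S-\mu$ is injective. For $f\in H$ the function $g=f/(w-\mu)$ is in $\mathcal L$ with $\|g\|_{\mathcal L}\le\|f\|_{\mathcal L}/\operatorname{dist}(\mu,U)$. By Lemma 1, $g\in H$. So $S-\mu$ is invertible and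
$$\|(S-\mu)^{-1}\|\le\Lambda(1/|\mu|)\big(\operatorname{dist}(\mu,U)^{-1}+|\mu|^{-1}\big).\tag{8}$$

**Step 3: the resolvent of $T$.** Let $s\notin K$; then $s\ne0$. The $N$ distinct roots $\mu_i$ of $\mu^N=s$ lie outside $\overline U$, since $\mu\in\overline U$ implies $\mu^N\in K$. So $s-T=-\prod_i(S-\mu_i)$ is invertible. Thus $\sigma(T)\subset K\subset\overline{\mathbb D}$, and in particular $T-2$ is invertible. The inverse of $s-T$ is multiplication by $\frac1{s-w^N}$. Near $\mu_i$ we have $s-w^N\approx N\mu_i^{N-1}(\mu_i-w)$, and $\frac1{N\mu_i^{N-1}}=\frac{\mu_i}{Ns}$. So the partial fractions are $\frac1{s-w^N}=\frac1{Ns}\sum_i\frac{\mu_i}{\mu_i-w}$, and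
$$(s-T)^{-1}=\frac1{Ns}\sum_{i=1}^N\mu_i(\mu_i-S)^{-1}.\tag{9}$$

**Step 4: invariance.** Let $M$ be a closed $T$-invariant subspace. Then $(s-T)^{-1}M\subset M$ for all $s\notin K$. Indeed, let $x\in M$ and $y\perp M$. The function $s\mapsto\langle(s-T)^{-1}x,y\rangle$ is analytic on $\mathbb C\setminus K$. For $|s|>\|T\|$ it vanishes, because $(s-T)^{-1}x=\sum_nT^nx/s^{n+1}\in M$. Since $\mathbb C\setminus K$ is connected, it vanishes identically.

## Cutting off to the petal by a contour integral through $0$

Let
$$H_0=\{f\in H:f=0\text{ on }\Omega_0\cup\dots\cup\Omega_{N-1}\}.$$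
Point evaluations are continuous, so $H_0$ is closed, and it is $T$-invariant.

If $0$ were not in the way, we would integrate $(s-T)^{-1}$ around the petal to project onto it. The contour must pass through $0$, where the resolvent blows up, so we insert a damping factor. Let
$$\Gamma=\{-y:0<|y|<2,\ |\arg y|<\tfrac\pi4\},\qquad\gamma=\partial\Gamma\ \text{positively oriented},\qquad h(z)=\exp\big(-(-z)^{-7/4}\big)$$
with the principal branch. On $\overline\Gamma\setminus\{0\}$ we have $|\arg(-z)^{-7/4}|\le\frac{7\pi}{16}<\frac\pi2$, so
$$|h(z)|\le e^{-c_2|z|^{-7/4}},\qquad c_2=\cos\tfrac{7\pi}{16}>0.\tag{10}$$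
Thus $h$ is analytic and zero-free in $\Gamma$, analytic across $\gamma\setminus\{0\}$, and continuous on $\overline\Gamma$ with $h(0)=0$.

**Example.** The function equal to $h(w^N)$ on $\Omega'$ and to $0$ on all $\Omega_j$ lies in $H_0$. Take $r_n=w^{-n}h(w^N)$ on $\Omega'$ and $r_n=0$ elsewhere; then $r_n-wr_{n+1}=0$. With $x=1/|w|$, (1) and (10) give
$$\frac{|r_n|}{m_n}\le2^{-n}\frac{(2x)^n}{m_n}e^{-c_2x^{7N/4}}\le C\,2^{-n}e^{2\delta(2x)^{3N/2}-c_2x^{7N/4}}\le C'2^{-n},$$
because $\frac{7N}4>\frac{3N}2$. So $\sum m_n^{-2}\|r_n\|_{\mathcal L}^2<\infty$. The inequality $\frac74>\frac32$ that makes this work is the one used in the next proof.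

**Lemma 3.** If $M\ne\{0\}$ is a closed $T$-invariant subspace, then $M\cap H_0\ne\{0\}$.

*Proof.* **Step 1: bound the resolvent on $\gamma$.** Let $s\in\gamma\setminus\{0\}$ and $\mu^N=s$. We claim that $\operatorname{dist}(\mu,U)\ge c_0|\mu|$ with $c_0>0$ depending only on $N$.

If $|s|=2$, then $|\mu|=2^{1/N}$ and $\operatorname{dist}(\mu,U)\ge2^{1/N}-1=(1-2^{-1/N})|\mu|$. Otherwise $N\arg\mu\equiv\pi\pm\frac\pi4\pmod{2\pi}$, while for $u\in U$ the number $N\arg u$ lies modulo $2\pi$ in $(-\frac\pi2,\frac\pi2)\cup(\frac{7\pi}8,\frac{9\pi}8)$. So $N\arg\mu$ and $N\arg u$ differ modulo $2\pi$ by at least $\frac\pi8$. Hence $\arg\mu$ and $\arg u$ differ modulo $2\pi$ by at least $\frac\pi{8N}$. The distance from $\mu$ to a ray from $0$ that makes an angle $\theta$ with $\mu$ is $|\mu|\sin\theta$ if $\theta\le\frac\pi2$ and $|\mu|$ otherwise. So $|\mu-u|\ge|\mu|\sin\frac\pi{8N}$.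

In particular $s\notin K$: if $u_k^N\to s$ with $u_k\in U$, a limit point of $(u_k)$ would be a root $\mu$ of $\mu^N=s$ lying in $\overline U$, contradicting $\operatorname{dist}(\mu,U)>0$. So (9) applies. By (8), each of its terms satisfies
$$\|\mu_i(\mu_i-S)^{-1}\|\le\Lambda(1/|\mu_i|)(c_0^{-1}+1),\qquad|\mu_i|^{-\tau}=|s|^{-\tau/N}=|s|^{-3/2}.$$
With (1),
$$\|(s-T)^{-1}\|\le C|s|^{-1}e^{2\delta|s|^{-3/2}}\qquad(s\in\gamma\setminus\{0\}).\tag{11}$$

**Step 2: define the cut-off of a vector in $M$.** Pick $0\ne f\in M$ and let
$$F=\frac1{2\pi i}\int_\gamma h(s)(s-T)^{-1}f\,ds .$$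
The integrand is continuous on $\gamma\setminus\{0\}$. By (10), (11) and $\frac74>\frac32$ it is bounded in norm. So the integral converges absolutely in $H$. By Step 4 of the previous section all values of the integrand lie in $M$, and $M$ is closed, so $F\in M$.

**Step 3: compute $F$.** Point evaluations are continuous, so they pass through the integral. Since $(s-T)^{-1}f=\frac f{s-w^N}$,
$$F(w)=f(w)\cdot\frac1{2\pi i}\int_\gamma\frac{h(s)}{s-w^N}\,ds\qquad(w\in U).$$
Cauchy's theorem and formula hold on $\Gamma$ for $h$. Indeed, they hold on $\Gamma\setminus\{|z|\le\varepsilon\}$, since $h$ is analytic across the rest of the boundary. As $\varepsilon\to0$ the added arc contributes a term tending to $0$, because the integrand is bounded near $0$.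

* If $w\in\Omega_j$, then $\operatorname{Re}w^N>0$, while $\overline\Gamma\subset\{\operatorname{Re}z\le0\}$. The integrand is analytic in $\Gamma$ and continuous on $\overline\Gamma$, so $F(w)=0$.
* If $w\in\Omega'$, then $w^N=-v^{1/4}$ with $|v-\frac12|<\frac12$, so $0<|w^N|<1$ and $|\arg(-w^N)|<\frac\pi8$. Thus $w^N\in\Gamma$ and $F(w)=h(w^N)f(w)$.

**Step 4: $F\ne0$.** By Lemma 2, $f\not\equiv0$ on $\Omega'$, and $h$ has no zeros in $\Gamma$. So $F\not\equiv0$ on $\Omega'$, and $0\ne F\in M\cap H_0$. $\square$

For instance, take $N=2$ and let $M$ be the closure of the even polynomials, or that of the odd ones. Lemma 3 with $f=1$ and $f=w$ puts into these subspaces the functions that equal $h(w^2)$ and $wh(w^2)$ on the petal and $0$ on both sectors. The splitting that broke the symmetric construction does not survive, since the petal has no mirror image in $U$. It remains to see that inside $H_0$ any two invariant subspaces meet.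

## Beurling's theorem on the petal, and the proof of Theorem 1

**Step 1: $H_0$ is a weighted Hardy space.** Let $f\in H_0$ and $k=f\circ\chi\in H^2(\mathbb D)$. By Claim A, $R_nf=w^{-n}f$ for all $n$, so $\|R_nf\|_{\mathcal L}=\|\chi^{-n}k\|_{H^2}$. Compute this norm from boundary values and sum over $n$; with $m$ the normalized Lebesgue measure on $\mathbb T$,
$$\|f\|_H^2=\int_{\mathbb T}|k|^2W\,dm,\qquad W=\sum_{n\ge0}m_n^{-2}|\chi|^{-2n}.\tag{12}$$

**Step 2: the weight has an integrable logarithm.** The term $n=0$ gives $W\ge1$. A sum of squares of nonnegative numbers is at most the square of their sum, so by (1)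
$$W\le\Lambda(1/|\chi|)^2\le C\exp(4\delta|\chi|^{-\tau}),\qquad|\chi|^{-\tau}=\Big|\frac{1-\zeta}2\Big|^{-\tau/(4N)}=\Big|\frac{1-\zeta}2\Big|^{-3/8}.$$
Since $\frac38<1$, $\log W\in L^1(\mathbb T)$. (This is the inequality $\frac32<4$ for the petal.) So there is an outer function $Q$ with $|Q|^2=W$ a.e. on $\mathbb T$; that is, $\log|Q|$ is the Poisson integral of $\frac12\log W$.

**Step 3: remove the weight.** For $f\in H_0$ put $Yf=Q\cdot(f\circ\chi)=Qk$. We show $Qk\in H^2$, an instance of Smirnov's theorem. Let $k\ne0$. For $\zeta\in\mathbb D$ let $P_\zeta$ be the Poisson kernel. Since $k\in H^2$, $\log|k(\zeta)|\le\int P_\zeta\log|k|\,dm$, and $\log|Q(\zeta)|=\int P_\zeta\cdot\frac12\log W\,dm$. Adding, and using Jensen's inequality for the probability measure $P_\zeta\,dm$,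
$$|Q(\zeta)k(\zeta)|^2\le\exp\int P_\zeta\log(|k|^2W)\,dm\le\int P_\zeta|k|^2W\,dm .$$
Integrating over circles $|\zeta|=r<1$ shows that the means of $|Qk|^2$ are bounded by $\int|k|^2W\,dm=\|f\|_H^2$. So $Qk\in H^2$. Its boundary values have modulus squared $|k|^2W$, so by (12) $\|Yf\|_{H^2}=\|f\|_H$. Thus $Y:H_0\to H^2(\mathbb D)$ is a linear isometry. Since $(w^Nf)\circ\chi=\chi^N\cdot(f\circ\chi)$,
$$YT|_{H_0}=M_{\chi^N}Y.\tag{13}$$

**Step 4: two invariant subspaces inside $H_0$ meet.** Let $N_1,N_2\subset H_0$ be nonzero closed $T$-invariant subspaces. As $Y$ is an isometry, $YN_1$ and $YN_2$ are nonzero and closed. By (13) they are invariant under $M_{\chi^N}$. By (2),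
$$\zeta=1-2(\chi^N)^4,$$
so they are invariant under $M_\zeta$. By Beurling's theorem $YN_i=\theta_iH^2$ with $\theta_i$ inner, and $0\ne\theta_1\theta_2\in YN_1\cap YN_2$. As $Y$ is injective, $YN_1\cap YN_2=Y(N_1\cap N_2)$, so $N_1\cap N_2\ne\{0\}$.

**Step 5: proof of Theorem 1.** Let $M_1,M_2$ be nonzero closed $T$-invariant subspaces of $H$. By Lemma 3, $N_i=M_i\cap H_0$ are nonzero closed $T$-invariant subspaces of $H_0$. By Step 4,
$$\{0\}\ne N_1\cap N_2\subset M_1\cap M_2 .$$
So $T$ has (CIP). By (6), $T-\frac12$ is Fredholm of index $-N$, and $T-2$ is invertible because $\sigma(T)\subset\overline{\mathbb D}$. Since $T-\frac12$ has (CIP) together with $T$, the Fredholm index of a CIP operator can be $-2$ (take $N=2$), and it can be any negative integer. $\blacksquare$
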